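# No fixed points from $B$ and $S$

## 1. Fixed points that have a normal form

We work in combinatory logic with two constants, $B$ and $S$. *Terms* are built by application from *atoms*: the constants $B$, $S$ and variables $x,y,z,\dots$. Application associates to the left, so $xyz$ means $(xy)z$. The rules are
$$Bxyz\to x(yz),\qquad Sxyz\to xz(yz), \tag{1}$$
where arbitrary terms may stand for $x,y,z$. Variables have no rules. A *redex* is a term $BM_1M_2M_3$ or $SM_1M_2M_3$. We write $M\to N$ if $N$ arises from $M$ by replacing one redex, anywhere in $M$, according to (1), and $\to^*$ for the reflexive transitive closure. If $M\to^*N$, we call $N$ a *reduct* of $M$. Equality $=$ is the congruence generated by (1). Since $\to$ is already closed under application, $=$ is just the equivalence relation generated by $\to$. Syntactic identity is written $\equiv$, and $|M|$ is the number of atom occurrences in $M$; for example $|Bx(Sy)|=4$. A term is *normal* if it contains no redex, and $E$ *has the normal form* $Z$ if $E=Z$ and $Z$ is normal.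

The question is whether $x$, $B$ and $S$ can be combined into a term $y$ that is unchanged when $x$ is applied to it.

**Definition (fixed point properties).** A term $\Theta$ built from $B$ and $S$ alone is a *fixed point combinator* if $\Theta x=x(\Theta x)$ for a variable $x$ (equivalently, for every term $x$, since equality is closed under substitution). The set $\{B,S\}$ has the *strong fixed point property* if such a $\Theta$ exists. It has the *weak fixed point property* if, for a variable $x$ (equivalently, for every term $x$), there is a term $y$ built by application from $x,B,S$ such that $y=xy$.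

The strong property implies the weak one: take $y\equiv\Theta x$. The conjecture, posed with the source "Searching for Fixed Point Combinators by Using" (https://typeset.io/pdf/searching-for-fixed-point-combinators-by-using-automated-1nle36mcyq.pdf), says that $\{B,S\}$ fails the strong property, and even the weak one. We shall prove it.

To see what a single rule can produce, compare a constant $L$ with the rule $Lxz\to x(zz)$. There $Lx(Lx)\to x(Lx(Lx))$, and a fixed point is found at once. So everything depends on the shape of the rules. Both contracta in (1) have $yz$ as their last argument, where $y$ is the last parameter before $z$. The following notation lets us exploit this.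

**Definition (words and right subterms).** For $k\ge 0$ put $[X_1,\dots,X_k]U:\equiv X_1(X_2(\cdots(X_kU)\cdots))$. The $X_i$ are called *letters* and $U$ the *tail*. We say that $U$ is a *right subterm* of $[X_1,\dots,X_k]U$, and a *proper* one if $k\ge1$.

For example, $[x,y]z\equiv x(yz)$, and the right subterms of $x(y(zB))$ are $x(y(zB))$, $y(zB)$, $zB$, $B$. In general the right subterms of a term are found by passing repeatedly from $PQ$ to $Q$. They form a chain with strictly decreasing sizes. Three consequences are used all the time.

- Of two different right subterms of one term, one is a proper right subterm of the other. No term is a proper right subterm of itself.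
- "Right subterm of" is transitive.
- If $[X_1,\dots,X_k]U\equiv[Y_1,\dots,Y_l]U$, then $k=l$ and $X_i\equiv Y_i$ for all $i$. Indeed $U$ occurs in the chain only once, so $k=l$, and then we read off the letters one by one.

**Lemma 1 (tails survive).** If $[Y_1,\dots,Y_l]F\to^*W$, then $W\equiv[Z_1,\dots,Z_{l'}]F'$ for some letters $Z_i$, some $l'\ge l$ and some $F'$ with $F\to^*F'$.

*Proof.* It suffices to treat one step and iterate. The contracted redex lies inside some $Y_i$, or inside $F$, or it is $Y_iR$ with $R\equiv[Y_{i+1},\dots,Y_l]F$. In the first two cases one letter or the tail is reduced, and $l'=l$. In the third case $Y_i\equiv cPQ$ with $c\in\{B,S\}$, and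
$$BPQR\to P(QR)\equiv[P,Q]R,\qquad SPQR\to PR(QR)\equiv[PR,Q]R. \tag{2}$$
One letter is split into two, the tail $F$ is untouched, and $l'=l+1$. $\square$

We also need the textbook fact of *confluence*: equal terms have a common reduct. It is proved in Section 4 as Lemma 5. With it, the easy case takes a few lines.

**Proposition 2.** Let $E$ be a term that has a normal form. Then there are no terms $X_1,\dots,X_k$ with $k\ge1$ and $E=[X_1,\dots,X_k]E$.

*Proof.* Let $Z$ be a normal form of $E$. Replacing $E$ by the equal term $Z$ on both sides gives $Z=[X_1,\dots,X_k]Z$. By confluence the two sides have a common reduct. The only reduct of $Z$ is $Z$, so $[X_1,\dots,X_k]Z\to^*Z$. By Lemma 1, $Z\equiv[Z_1,\dots,Z_l]F'$ with $l\ge k\ge1$ and $Z\to^*F'$, hence $F'\equiv Z$. So $Z$ is a proper right subterm of itself, which is impossible. $\square$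

This settles the question for $B$ alone. A $B$-contraction turns $BMNP$ into $M(NP)$ and lowers the size by exactly $1$, so every term without $S$ reduces to a normal form. With $k=1$, Proposition 2 then shows that no term $y$ without $S$ satisfies $y=xy$.

What changes when $S$ is present? Then $E$ need not have a normal form. Lemma 1 still applies, but the tail now moves: $F'$ is only some reduct of $E$, and so is $W$. The next section shows that this is a real difficulty.

## 2. A term that unfolds to every finite depth

Let us try to imitate $L$. The term $c_0:\equiv S(Bx)(Bx)$ satisfies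
$$c_0z\to Bxz(Bxz)\to x(z(Bxz)).$$
With $z\equiv c_0$ this is a near miss: $c_0c_0\to^*x(c_0(Bxc_0))$, where the second copy has grown from $c_0$ to $Bxc_0$. Put $c_{n+1}:\equiv Bxc_n$. Then for all $i,n\ge0$
$$c_{i+1}c_n\equiv Bxc_ic_n\to x(c_ic_n),\qquad c_0c_n\to Bxc_n(Bxc_n)\equiv c_{n+1}c_{n+1}\to x(c_nc_{n+1}). \tag{3}$$
So every $c_ic_n$ reduces to $x(c_jc_m)$ for some $j,m$, and $c_0c_0$ unfolds to $x(x(x(\cdots)))$ to every finite depth. The unfolding starts
$$c_0c_0\to^* x(c_0c_1)\to^* x(x(c_1c_2))\to^* x(x(x(c_0c_2)))\to^*\cdots$$

These terms even come from combinators without variables. Let $g_0\equiv S(BSB)B$, $g_{n+1}\equiv SBg_n$ and $\Theta_{i,n}\equiv Sg_ig_n$. Then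
$$g_0x\to BSBx(Bx)\to S(Bx)(Bx)\equiv c_0,$$
and, by induction, $g_{n+1}x\to Bx(g_nx)=Bxc_n\equiv c_{n+1}$. Hence $\Theta_{i,n}x\to g_ix(g_nx)=c_ic_n$, and (3) becomes
$$\Theta_{i+1,n}x=x(\Theta_{i,n}x),\qquad \Theta_{0,n}x=x(\Theta_{n,n+1}x).$$

So an argument saying that only finitely many $x$'s can be brought to the front is bound to fail. What must be shown is that the unfolding never returns to its starting point.

## 3. Nested reducts, and why size and step counts fail

**Theorem 3.** There are no terms $E,X_1,\dots,X_k$ with $k\ge1$ such that $E=X_1(X_2(\cdots(X_kE)\cdots))$.

**Corollary 4 (the conjecture).** For a variable $x$, indeed for every term $x$, no term $y$ satisfies $y=xy$. Hence $\{B,S\}$ has neither the weak nor the strong fixed point property.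

*Proof of Corollary 4 from Theorem 3.* The equation $y=xy$ is the case $k=1$, $E\equiv y$, $X_1\equiv x$. If $\Theta$ were a fixed point combinator, $y\equiv\Theta x$ would satisfy it. $\square$

Suppose $E=[X_1,\dots,X_k]E$ with $k\ge1$. By confluence both sides have a common reduct $W$. By Lemma 1 applied to the right side, $W\equiv[Z_1,\dots,Z_l]F'$ with $l\ge k\ge1$ and $E\to^*F'$. So
$$E\to^*W,\qquad E\to^*F',\qquad F'\text{ is a proper right subterm of }W. \tag{4}$$
It therefore suffices to show that *no term has two reducts one of which is a proper right subterm of the other*. Call such a pair *nested reducts* of $E$.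

The sensible first try is induction on $|E|$. Let $E\to^*U$, $E\to^*V$ with $U$ a proper right subterm of $V$. An atom has only itself as a reduct, so $E\equiv AN$. By Lemma 1, $U\equiv[L_1,\dots,L_s]N^*$ and $V\equiv[L'_1,\dots,L'_{s'}]N^{**}$, where $N^*,N^{**}$ are reducts of $N$. Both are right subterms of $V$. If they differ, they are nested reducts of $N$, and $N$ is smaller than $E$. So we may assume $N^*\equiv N^{**}$. Now the word $L'_1\cdots L'_{s'}$ is the word $L_1\cdots L_s$ with some letters added in front. Both words grew out of the single letter $A$, by reducing letters and by splittings (2). We would like to find a letter with nested reducts and apply induction to it.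

Here size stops working. In the $S$-splitting of (2) the new letter $PR$ contains the current tail $R$, so letters can outgrow $E$. For instance $|c_0c_0|=10$, but by (3)
$$c_0c_0\to^*x(x(x(c_0c_2)))\to x(x(x(c_3c_3))),$$
which has a letter $c_3$ of size $11$. Since $|c_n|=5+2n$, the letters met while unfolding $c_0c_0$ are unbounded in size.

The second try is induction on the number of reduction steps, hoping that the steps of a reduction $AN\to^*[L_1,\dots,L_s]N^*$ can be distributed over the letters and the tail. For arbitrary reductions this fails too. Let $N\equiv Bzzz$ and $N'\equiv z(zz)$, so $N\to N'$. The reduction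
$$SxyN\to SxyN'\to xN'(yN')\equiv[xN',y]N'$$
has $2$ steps. The splitting costs one step, the letter $xN\to xN'$ costs one, and the tail $N\to N'$ costs one. Together that is $3$, because the work done inside $N$ was duplicated after it was done.

The way past this is to count only reductions that duplicate first and work afterwards. In the order $SxyN\to xN(yN)\to xN'(yN)\to xN'(yN')$ the reduction has $3$ steps and the count is right. Such reductions are called standard, and every reduction can be replaced by a standard one. With standard reductions the splittings are governed by a tree that depends only on $A$ and $N$. So the words of $U$ and $V$ are read from two pieces of the *same* tree, and comparing them from the right will produce a letter with nested reducts and a strictly smaller step count.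

## 4. Confluence

The purpose of this section is the fact already used.

**Lemma 5 (confluence).** If $M=N$, then there is $W$ with $M\to^*W$ and $N\to^*W$.

*Proof.* **Step 1: parallel reduction.** We define a relation that contracts several redexes at once and lies between $\to$ and $\to^*$. Let $\rightrightarrows$ be the least relation such that

- $a\rightrightarrows a$ for atoms $a$;
- (application clause) if $M\rightrightarrows M'$ and $N\rightrightarrows N'$, then $MN\rightrightarrows M'N'$;
- (redex clause) if $M_i\rightrightarrows M_i'$ for $i=1,2,3$, then $BM_1M_2M_3\rightrightarrows M_1'(M_2'M_3')$ and $SM_1M_2M_3\rightrightarrows M_1'M_3'(M_2'M_3')$.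

By induction on $M$ we have $M\rightrightarrows M$. Hence a single contraction is an instance of $\rightrightarrows$: use the redex clause at the redex and the application clause around it. Conversely $\rightrightarrows$ is contained in $\to^*$, by induction on its definition; in the redex clause reduce the $M_i$ to $M_i'$ and then contract. So ${\to}\subseteq{\rightrightarrows}\subseteq{\to^*}$.

**Step 2: the complete development.** We define a term $M^\bullet$ that every parallel reduct of $M$ can still reach. Put $a^\bullet\equiv a$ for atoms,
$$(BM_1M_2M_3)^\bullet\equiv M_1^\bullet(M_2^\bullet M_3^\bullet),\qquad (SM_1M_2M_3)^\bullet\equiv M_1^\bullet M_3^\bullet(M_2^\bullet M_3^\bullet),$$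
and $(MN)^\bullet\equiv M^\bullet N^\bullet$ if $MN$ is not itself a redex.

**Step 3: $M\rightrightarrows N$ implies $N\rightrightarrows M^\bullet$.** We use induction on $|M|$.

If $M$ is an atom, then $N\equiv M\equiv M^\bullet$.

If $M\equiv PQ$ is not a redex, only the application clause can have produced $N$. So $N\equiv P'Q'$ with $P\rightrightarrows P'$ and $Q\rightrightarrows Q'$. By induction $P'\rightrightarrows P^\bullet$ and $Q'\rightrightarrows Q^\bullet$, hence $N\rightrightarrows P^\bullet Q^\bullet\equiv M^\bullet$.

Let $M\equiv cM_1M_2M_3$ with $c\in\{B,S\}$. If $N$ arises by the redex clause from $M_i\rightrightarrows M_i'$, then $M_i'\rightrightarrows M_i^\bullet$ by induction, and the application clause gives $N\rightrightarrows M^\bullet$. Otherwise $N\equiv FN_3$ with $cM_1M_2\rightrightarrows F$ and $M_3\rightrightarrows N_3$. Neither $cM_1M_2$ nor $cM_1$ is a redex, so the application clause was used for both, and $F\equiv cN_1N_2$ with $M_1\rightrightarrows N_1$, $M_2\rightrightarrows N_2$. By induction $N_i\rightrightarrows M_i^\bullet$ for $i=1,2,3$. So $N\equiv cN_1N_2N_3\rightrightarrows M^\bullet$ by the redex clause.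

**Step 4: from the diamond to common reducts.** By Step 3, if $M\rightrightarrows N_1$ and $M\rightrightarrows N_2$, then both $N_1$ and $N_2$ go to $M^\bullet$ by $\rightrightarrows$. Filling a rectangle with such diamonds shows that if $M$ goes to $N_1$ in $r$ parallel steps and to $N_2$ in $t$ parallel steps, then $N_1$ and $N_2$ go to a common term in $t$ and $r$ parallel steps. By Step 1, $\to^*$ is the reflexive transitive closure of $\rightrightarrows$, so $\to^*$ is confluent.

If $M=N$, there is a chain $M\equiv M_0,M_1,\dots,M_r\equiv N$ in which neighbors are related by $\to$ in one direction or the other. By induction on $i$, $M$ and $M_i$ have a common reduct $W_i$. If $M_{i+1}\to M_i$, take $W_{i+1}\equiv W_i$. If $M_i\to M_{i+1}$, then $W_i$ and $M_{i+1}$ are both reducts of $M_i$, and a common reduct of these two serves as $W_{i+1}$. $\square$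

## 5. Standard reductions with a weight

We now fix the reductions whose steps we count. Every term is uniquely $aM_1\cdots M_k$ with $a$ an atom and $k\ge0$. It has a *head redex* if and only if $a\in\{B,S\}$ and $k\ge3$. Contracting $aM_1M_2M_3$ in this case is a *head step*, written $\to_h$:
$$BM_1M_2M_3M_4\cdots M_k\to_hM_1(M_2M_3)M_4\cdots M_k,\qquad SM_1M_2M_3M_4\cdots M_k\to_hM_1M_3(M_2M_3)M_4\cdots M_k.$$
Head reduction is deterministic. If $M\to_hM'$, then $MN\to_hM'N$, since $N$ is just one more argument. A term without head redex is *head normal*; for example $x(Bxyz)$ and $S(Bx)(Bx)$ are head normal, and the first of them is not normal. We write $\to_h^n$ for $n$ head steps and $\to_h^*$ for any number of them.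

**Definition (standard reduction of weight $n$).** The relation $M\Rightarrow^nN$ is defined inductively: if
$$M\to_h^k aM_1\cdots M_l\quad(k,l\ge0)\qquad\text{and}\qquad M_i\Rightarrow^{n_i}N_i\quad(1\le i\le l),$$
then $M\Rightarrow^{k+\sum n_i}aN_1\cdots N_l$. Write $M\Rightarrow N$ if $M\Rightarrow^nN$ for some $n$.

So one does head steps for a while, stops, and then treats each argument in the same way. After the stop the head is frozen. The term $aM_1\cdots M_l$ need not be head normal. In the example of Section 3, with $N\equiv Bzzz$ and $N'\equiv z(zz)$, one head step gives $SxyN\to_hxN(yN)$, and $N\Rightarrow^1N'$, $yN\Rightarrow^1yN'$. So $SxyN\Rightarrow^3xN'(yN')$.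

**Lemma 6.**
(a) $M\Rightarrow^0M$.
(b) If $M\to_h^kM'\Rightarrow^nN$, then $M\Rightarrow^{k+n}N$.
(c) If $M\Rightarrow^mM'$ and $N\Rightarrow^nN'$, then $MN\Rightarrow^{m+n}M'N'$.
(d) If $M\to^*N$, then $M\Rightarrow N$.

*Proof.* (a) Induction on $|M|$: write $M\equiv aM_1\cdots M_l$ and use the definition with $k=0$ and $M_i\Rightarrow^0M_i$.

(b) Put the $k$ head steps in front of the head steps in the definition of $M'\Rightarrow^nN$.

(c) Let $M\to_h^kaM_1\cdots M_l$, $M_i\Rightarrow^{m_i}M_i'$, $M'\equiv aM_1'\cdots M_l'$ and $m=k+\sum m_i$. Then $MN\to_h^kaM_1\cdots M_lN$, and the definition with the additional argument $N\Rightarrow^nN'$ gives $MN\Rightarrow^{m+n}aM_1'\cdots M_l'N'\equiv M'N'$.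

(d) By (a) we may start from $M\Rightarrow M$, so it suffices to show that $M\Rightarrow N\to N'$ implies $M\Rightarrow N'$. We use induction on $|N|$. Let $N\equiv aN_1\cdots N_l$, $M\to_h^*aM_1\cdots M_l$ and $M_i\Rightarrow N_i$. Every redex of $N$ lies inside some $N_i$ or is the head redex.

If the step is $N_i\to N_i'$ inside $N_i$, then $M_i\Rightarrow N_i'$ by the induction hypothesis, and the definition gives $M\Rightarrow N'$.

If it is the head step and $a\equiv S$, then $l\ge3$ and
$$M\to_h^*SM_1M_2M_3M_4\cdots M_l\to_hM_1M_3(M_2M_3)M_4\cdots M_l\Rightarrow N_1N_3(N_2N_3)N_4\cdots N_l\equiv N',$$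
where $\Rightarrow$ holds by repeated use of (c). So $M\Rightarrow N'$ by (b). If $a\equiv B$, replace the two middle terms after the head step by $M_1(M_2M_3)M_4\cdots M_l\Rightarrow N_1(N_2N_3)N_4\cdots N_l$; again (c) and (b) apply. $\square$

## 6. The splitting tree of a pair $(A,N)$

We next record how the letter $A$ in $AN$ splits when only head steps are made. The record depends on $A$ and $N$ alone, not on where a reduction stops.

**Definition (splitting tree).** Let $A,N$ be terms. We define a possibly infinite binary tree of addresses $p\in\{0,1\}^*$, with a term $A_p$, the *letter at $p$*, and a term $N_p$ at each address. Put $A_\varepsilon\equiv A$ and $N_\varepsilon\equiv N$, where $\varepsilon$ is the empty address. The address $p$ has children if and only if head reduction of $A_p$ terminates in a term $cPQ$ with $c\in\{B,S\}$ and exactly two arguments. By determinism $cPQ$ and the number $h_p$ of steps in $A_p\to_h^{h_p}cPQ$ are unique. In that case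
$$A_{p0}\equiv\begin{cases}P&(c\equiv B)\\PN_p&(c\equiv S)\end{cases},\qquad N_{p0}\equiv QN_p,\qquad A_{p1}\equiv Q,\qquad N_{p1}\equiv N_p .$$

Thus, if $p$ has children,
$$A_pN_p\to_h^{h_p}cPQN_p\to_hA_{p0}N_{p0},\qquad N_{p0}\equiv A_{p1}N_{p1}. \tag{5}$$
So $h_p+1$ head steps turn the word $[A_p]N_p$ into $[A_{p0},A_{p1}]N_p$. Note also that the part of the tree at and below $p$ is the splitting tree of $(A_p,N_p)$.

**Definition (complete subtree).** A *complete subtree* is a finite prefix-closed set $T$ of addresses of the tree, containing $\varepsilon$, such that for each $p\in T$ either no child of $p$ is in $T$ (then $p$ is a *leaf* of $T$), or $p$ has children and both are in $T$ (then $p$ is *internal* in $T$).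

Here is an example: let $A\equiv c_0\equiv S(Bx)(Bx)$ and $N\equiv y$. The root has children, with $h_\varepsilon=0$, $c\equiv S$ and $P\equiv Q\equiv Bx$. So $A_0\equiv Bxy$, $N_0\equiv Bxy$, $A_1\equiv Bx$ and $N_1\equiv y$. Address $1$ has no children, since $Bx$ has only one argument. Address $0$ has children, with $h_0=0$, $c\equiv B$, $P\equiv x$ and $Q\equiv y$. So $A_{00}\equiv x$ and $A_{01}\equiv y$. These letters are variables, and the tree ends there. There are three complete subtrees. Reading the letters at their leaves from left to right, in front of the tail $y$, we get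
$$\{\varepsilon\}:\ [c_0]y,\qquad \{\varepsilon,0,1\}:\ [Bxy,Bx]y\equiv Bxy(Bxy),\qquad \{\varepsilon,0,1,00,01\}:\ [x,y,Bx]y\equiv x(y(Bxy)).$$
These are the successive terms of $c_0y\to Bxy(Bxy)\to x(y(Bxy))$. The next lemma says that in general every standard reduct of $AN$ arises from such a word by standard reductions of the individual letters and of the tail, and that the weights add up.

**Lemma 7 (splitting).** If $AN\Rightarrow^nW$, there are a complete subtree $T$ of the splitting tree of $(A,N)$, with leaves $p_1,\dots,p_s$ from left to right ($s\ge1$), and terms $L_1,\dots,L_s,N^*$ such that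
$$W\equiv[L_1,\dots,L_s]N^*,\qquad A_{p_i}\Rightarrow^{n_i}L_i,\qquad N\Rightarrow^{n^*}N^*,$$
$$n=n^*+\sum_{i=1}^sn_i+\sum_{p\text{ internal in }T}(h_p+1). \tag{6}$$

*Proof.* We use strong induction on $n$, for all $A,N,W$ at once. By definition
$$AN\to_h^kaM_1\cdots M_l,\qquad M_i\Rightarrow^{m_i}W_i,\qquad W\equiv aW_1\cdots W_l,\qquad n=k+\sum m_i.$$

**Step 1: what the head steps of $AN$ look like.** As long as the current form $A'$ of the left part has a head redex, the head step of $A'N$ is that of $A'$. If $A'$ is head normal, then $A'N$ has a head redex if and only if $A'\equiv cPQ$ with $c\in\{B,S\}$, because one more argument must complete it; in that case the redex is $A'N$ itself. So either all $k$ steps are head steps of the left part, or at some point the left part has become head normal of the form $cPQ$ and $cPQN$ is contracted.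

**Step 2: all $k$ steps are head steps of the left part.** Then $A\to_h^kA'$ and $A'N\equiv aM_1\cdots M_l$. So $l\ge1$, $A'\equiv aM_1\cdots M_{l-1}$ and $M_l\equiv N$. Take $T=\{\varepsilon\}$, $L_1\equiv aW_1\cdots W_{l-1}$, $n_1=k+\sum_{i<l}m_i$, $N^*\equiv W_l$ and $n^*=m_l$. Then $A\Rightarrow^{n_1}L_1$ and $N\Rightarrow^{n^*}N^*$, $W\equiv L_1N^*$, and $n=n^*+n_1$. There are no internal nodes.

**Step 3: the other case.** Then $A\to_h^hcPQ$ with $h=h_\varepsilon$, so the root has children, and the next step is $cPQN\to_hA_0N_0$ as in (5). The remaining $k-h-1$ head steps start at $A_0N_0$, so $A_0N_0\Rightarrow^{n-h-1}W$. The induction hypothesis gives $W\equiv[L_1,\dots,L_{s_0}]N_0^*$ with a complete subtree $T_0$ of the tree of $(A_0,N_0)$ and $N_0\Rightarrow^{n_0^*}N_0^*$, where $n_0^*\le n-h-1<n$. Since $N_0\equiv A_1N_1$, the induction hypothesis applies again, to $A_1N_1\Rightarrow^{n_0^*}N_0^*$. It gives $N_0^*\equiv[L_{s_0+1},\dots,L_s]N^*$ with a complete subtree $T_1$ of the tree of $(A_1,N_1)$ and $N_1\equiv N\Rightarrow^{n^*}N^*$.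

Put $T=\{\varepsilon\}\cup\{0q:q\in T_0\}\cup\{1q:q\in T_1\}$. This is a complete subtree of the tree of $(A,N)$. Its leaves are those of $T_0$ followed by those of $T_1$, and $W\equiv[L_1,\dots,L_s]N^*$. For the weights, $n=(h+1)+(n-h-1)$. The formula for $T_0$ expresses $n-h-1$ by $n_0^*$ and the contributions of $T_0$. The formula for $T_1$ expresses $n_0^*$ by $n^*$ and the contributions of $T_1$. The root is internal and contributes $h+1$. This is (6). $\square$

## 7. Comparing two complete subtrees from the right

Two reducts of $AN$ give two complete subtrees of one splitting tree. When their words share a common right part, we want to locate the first place, counted from the right, where the subtrees differ. For incomparable addresses (neither a prefix of the other), $p$ is *to the left of* $q$ if $p$ has $0$ and $q$ has $1$ at the first place where they differ. Different leaves of one complete subtree are incomparable, because a proper prefix of an element of $T$ is internal in $T$.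

**Lemma 8.** Let $T,T'$ be complete subtrees of the same splitting tree with different numbers of leaves. Then for some $j\ge1$, up to exchanging $T$ and $T'$: the $j$-th leaf from the right of $T$ is some $p$, and the $j$-th leaf from the right of $T'$ is $p1^d$ with $d\ge1$.

In the example of Section 6, let $T=\{\varepsilon,0,1\}$ and $T'=\{\varepsilon,0,1,00,01\}$. The rightmost leaf is $1$ in both. The second from the right is $0$ in $T$ and $01$ in $T'$. So $j=2$, $p=0$ and $d=1$.

*Proof.* Call $p\in T\cap T'$ *discrepant* if it is a leaf of exactly one of $T,T'$.

**Step 1: discrepant nodes exist.** Suppose $q$ lies in exactly one of the trees, and let $q'$ be its shortest prefix lying in only one of them. Then $q'$ lies in the same tree as $q$, because trees are prefix-closed. Further, $q'\ne\varepsilon$, and the parent of $q'$ lies in both trees. The parent is internal in the tree containing $q'$. It is not internal in the other tree, which lacks $q'$, so it is a leaf there. Hence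
$$\text{every address in exactly one of }T,T'\text{ has a discrepant proper prefix.} \tag{7}$$
Since $T\ne T'$, there is such an address, and so a discrepant node exists.

**Step 2: choose the rightmost one.** A discrepant node is a leaf of one of the trees, so none of its proper extensions lies in that tree, let alone in both. Discrepant nodes lie in both trees, so distinct discrepant nodes are incomparable. There are finitely many of them. Let $p$ be the rightmost one, and exchange $T$ and $T'$ if necessary so that $p$ is a leaf of $T$ and internal in $T'$.

**Step 3: to the right of $p$ the leaves agree.** Let $\ell$ be a leaf of $T$ or of $T'$, incomparable with $p$ and to its right. Suppose it is not a leaf of the other tree. If $\ell$ lies in both trees, it is discrepant. If it lies in only one, it has a discrepant proper prefix by (7). In either case some prefix $r$ of $\ell$ is discrepant. As $\ell$ does not extend $p$, $r\neq p$, so $r$ is incomparable with $p$ by Step 2. Since $r$ is a prefix of $\ell$, the first place where $r$ and $p$ differ is also the first place where $\ell$ and $p$ differ, and so $r$ lies to the right of $p$. This contradicts the choice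 of $p$.

**Step 4: the next leaves.** Let $j-1$ be the number of leaves to the right of $p$; it is the same for $T$ and $T'$. All other leaves of $T$ except $p$ itself lie to the left of $p$. So the $j$-th leaf of $T$ from the right is $p$. In $T'$ the node $p$ and all its prefixes are internal, so every other leaf of $T'$ lies to the left of $p$ or properly extends $p$. The leaves extending $p$ are to the right of those to the left of $p$. So the $j$-th leaf of $T'$ from the right is the rightmost leaf of $T'$ extending $p$. We reach it from $p$ by going to the child $1$ until a leaf is met. It is $p1^d$, with $d\ge1$ because $p$ is internal in $T'$. $\square$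

## 8. No nested reducts

The letters $A_p$ and $A_{p1^d}$ found by Lemma 8 are related. By the definition of the tree, $A_{p1}$ is the *last argument* of the term $cPQ$ to which $A_p$ head reduces. So whatever $A_{p1^d}$ reduces to, $A_p$ reduces to a term having it as a proper right subterm. This makes the situation reproduce itself inside a single letter.

**Proposition 9.** There are no $E,U,V,m,n$ with $E\Rightarrow^mU$, $E\Rightarrow^nV$ and $U$ a proper right subterm of $V$.

*Proof.* **Step 1: a minimal counterexample.** We choose the measure so that it can drop in two ways. Take a counterexample for which the pair $(m+n,|E|)$ is lexicographically minimal. If $E$ is an atom, $\Rightarrow$ reduces it only to itself, and $U\equiv V$ would be a proper right subterm of itself. So $E\equiv AN$. Lemma 7 gives complete subtrees $T,T'$ of the splitting tree of $(A,N)$ with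
$$U\equiv[L_1,\dots,L_s]N^*,\qquad V\equiv[L'_1,\dots,L'_{s'}]N^{**},\qquad N\Rightarrow^\mu N^*,\qquad N\Rightarrow^\nu N^{**},\qquad \mu\le m,\ \nu\le n,$$
where $T$ has $s$ leaves and $T'$ has $s'$ leaves.

**Step 2: the tails coincide.** This is where $|E|$ is used. Both $N^*$ and $N^{**}$ are right subterms of $V$, the first because it is a right subterm of $U$. If they were different, one would be a proper right subterm of the other. Then $N$ would give a counterexample with weight sum $\mu+\nu\le m+n$ and $|N|<|E|$, contradicting minimality. So $N^*\equiv N^{**}$.

**Step 3: the words agree from the right.** Write $V\equiv[Y_1,\dots,Y_k]U$ with $k\ge1$. Then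
$$[L'_1,\dots,L'_{s'}]N^*\equiv V\equiv[Y_1,\dots,Y_k,L_1,\dots,L_s]N^*.$$
Since both words stand before the same tail, $s'=s+k$ and $L'_{k+i}\equiv L_i$ for $1\le i\le s$. In other words, for every $j\le s$ the $j$-th letter from the right is the same in both words.

**Step 4: one letter, reached from two levels of the tree.** As $s\ne s'$, Lemma 8 applies. Take $j,p,d$ as there. The exchange it allows may make either of our two trees the one with leaf $p$; the argument from here on treats both possibilities alike. Both trees have a $j$-th leaf from the right, so $j\le s$. Let $L$ be the common $j$-th letter from the right. Then, with weights $\alpha,\beta$ occurring in the two instances of Lemma 7,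
$$A_p\Rightarrow^\alpha L\ \text{ (from one reduction)},\qquad A_{p1^d}\Rightarrow^\beta L\ \text{ (from the other)}.$$

**Step 5: nested reducts of $A_p$.** In the tree with leaf $p1^d$ the nodes $p,p1,\dots,p1^{d-1}$ are internal. So for $0\le i<d$, writing $h_i=h_{p1^i}$,
$$A_{p1^i}\to_h^{h_i}c_iP_iQ_i,\qquad Q_i\equiv A_{p1^{i+1}},\qquad c_i\in\{B,S\}. \tag{8}$$
If $Q_i\Rightarrow^wR$, then $A_{p1^i}\Rightarrow^{h_i+w}c_iP_iR$, by the definition of $\Rightarrow$ and $P_i\Rightarrow^0P_i$. Start from $Q_{d-1}\equiv A_{p1^d}\Rightarrow^\beta L$ and apply this for $i=d-1,\dots,0$. The result is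
$$A_p\Rightarrow^{\beta'}V':\equiv[c_0P_0,\,c_1P_1,\dots,c_{d-1}P_{d-1}]L,\qquad \beta'=\beta+\sum_{i<d}h_i.$$
As $d\ge1$, $L$ is a proper right subterm of $V'$. With $A_p\Rightarrow^\alpha L$ this shows that $A_p,L,V',\alpha,\beta'$ form a counterexample.

**Step 6: its weight is smaller.** By (6), the weight of the reduction whose tree has the leaf $p$ is at least $\alpha$. The weight of the other one is at least the contribution $\beta$ of its leaf $p1^d$ plus the contributions of the $d$ internal nodes $p1^i$:
$$\beta+\sum_{i<d}(h_i+1)=\beta'+d.$$
These two weights are $m$ and $n$ in some order, so $\alpha+\beta'\le m+n-d<m+n$. This contradicts minimality, whatever the size of $A_p$. $\square$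

The gain $d$ in Step 6 comes from the splitting steps themselves: in forming $V'$ we make the $h_i$ head steps of the letters but not the steps that contract $c_iP_iQ_i$ with its third argument.

*Proof of Theorem 3.* Suppose $E=[X_1,\dots,X_k]E$ with $k\ge1$. As shown in (4), by Lemma 5 and Lemma 1 there are $W$ and $F'$ with $E\to^*W$, $E\to^*F'$ and $F'$ a proper right subterm of $W$. By Lemma 6(d), $E\Rightarrow W$ and $E\Rightarrow F'$. This contradicts Proposition 9. $\square$

Corollary 4 follows, and the conjecture is proved: $\{B,S\}$ has neither the strong nor the weak fixed point property. In particular the unfolding of Section 2 never closes up: $\Theta x=x(x(\cdots(x(\Theta x))\cdots))$ with $k\ge1$ occurrences of $x$ in front holds for no term $\Theta$.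

## 9. Constants whose rule ends in $x_rz$

Which property of (1) was used? In Lemma 1 and Lemma 7 the tail survived the splitting, and in (8) the letter next to the tail was the last argument of $cPQ$. Let $\Sigma$ be any set of constants, each $c\in\Sigma$ having one rule
$$c\,x_1\cdots x_r\,z\to D_1(D_2(\cdots(D_{m-1}(x_rz))\cdots)),\qquad r=r_c\ge1,\quad m=m_c\ge2, \tag{9}$$
where the $D_i$ are arbitrary terms over $\Sigma\cup\{x_1,\dots,x_r,z\}$. Examples are $B$ (with $D_1\equiv x$), $S$ (with $D_1\equiv xz$), $\Phi xyzw\to x(yw)(zw)$ with $r=3$, and $Oxz\to z(xz)$ with $r=1$.

**Theorem 10.** Over $\Sigma$ and variables, no terms $E,X_1,\dots,X_k$ ($k\ge1$) satisfy $E=X_1(\cdots(X_kE)\cdots)$.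

*Proof.* Let $D[M_1,\dots,M_{r+1}]$, or $D[\vec M]$, denote $D$ with $M_1,\dots,M_{r+1}$ substituted for $x_1,\dots,x_r,z$. A redex is now a term $cM_1\cdots M_{r+1}$ with $r=r_c$, and its contractum is $[D_1[\vec M],\dots,D_{m-1}[\vec M],M_r]M_{r+1}$. We go through Sections 1 to 8 and write out what changes.

**Step 1: tails survive (Lemma 1).** The third kind of redex is $Y_iR$ with $Y_i\equiv cP_1\cdots P_r$. It becomes $[D_1[\vec P,R],\dots,D_{m-1}[\vec P,R],P_r]R$. One letter is replaced by $m$ letters, and the tail $F$ is untouched. So $l'\ge l$ as before.

**Step 2: confluence (Lemma 5).** The redex clause reads: if $M_i\rightrightarrows M_i'$ for all $i\le r+1$, then $cM_1\cdots M_{r+1}$ goes to the contractum of $cM_1'\cdots M_{r+1}'$. Correspondingly $(cM_1\cdots M_{r+1})^\bullet$ is the contractum of $cM_1^\bullet\cdots M_{r+1}^\bullet$. If $N_i\rightrightarrows M_i$ for all $i$, then $D[\vec N]\rightrightarrows D[\vec M]$, by induction on $D$ with the application clause. Therefore contracta of componentwise related redexes are related. In Step 3 of Lemma 5, let $M\equiv cM_1\cdots M_{r+1}\rightrightarrows N$. If $N$ comes from the redex clause, this remark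 and the induction hypothesis give $N\rightrightarrows M^\bullet$. Otherwise the terms $cM_1\cdots M_i$ with $i\le r$ are not redexes, so the application clause was used all the way, $N\equiv cN_1\cdots N_{r+1}$ with $M_i\rightrightarrows N_i\rightrightarrows M_i^\bullet$, and the redex clause gives $N\rightrightarrows M^\bullet$. The other parts do not involve the rules.

**Step 3: standard reductions (Lemma 6).** The term $cM_1\cdots M_l$ has a head redex if and only if $l\ge r_c+1$. The definition of $\Rightarrow^n$ and (a), (b), (c) are unchanged. In the head step of (d), if $M_i\Rightarrow N_i$ for all $i$, then $D_i[\vec M]\Rightarrow D_i[\vec N]$ by (a) for the constants and (c) for application. By (c) the contractum formed from the $M_i$, followed by $M_{r+2},\dots,M_l$, therefore $\Rightarrow$-reduces to the one formed from the $N_i$, followed by $N_{r+2},\dots,N_l$. Conclude by (b).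

**Step 4: the splitting tree.** The address $p$ has children if and only if $A_p\to_h^{h_p}cP_1\cdots P_r$ for some $c\in\Sigma$ with $r=r_c$; this term is head normal. The children are $p1,\dots,pm$ with $m=m_c$, and
$$A_{pi}\equiv D_i[\vec P,N_p],\quad N_{pi}\equiv A_{p(i+1)}N_{p(i+1)}\quad(i<m),\qquad A_{pm}\equiv P_r,\quad N_{pm}\equiv N_p .$$
Then $A_pN_p\to_h^{h_p}cP_1\cdots P_rN_p\to_hA_{p1}N_{p1}$. In a complete subtree each node has none or all of its children.

**Step 5: splitting (Lemma 7).** If $A'$ is head normal, $A'N$ has a head redex if and only if $A'\equiv cP_1\cdots P_r$ with $r=r_c$, and then the redex is $A'N$. Step 2 of Lemma 7 is unchanged. In its Step 3, $A_1N_1\Rightarrow^{n-h-1}W$. Apply the induction hypothesis to $(A_1,N_1)$. It yields a standard reduction of $N_1\equiv A_2N_2$ with weight at most $n-h-1$, to which the induction hypothesis applies, and so on up to $(A_m,N_m)$, where $N_m\equiv N$. All weights are $<n$. Putting the $m$ subtrees under the root gives (6), the root contributing $h+1$.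

**Step 6: comparison (Lemma 8).** Order incomparable addresses by the first entry in which they differ. If $q'$ lies in only one tree and its parent lies in both, the parent is internal in the tree with $q'$ and a leaf of the other. So (7) and Steps 2 and 3 hold as before. In Step 4 the rightmost leaf of $T'$ extending $p$ is reached from $p$ by going $d\ge1$ times to the last child.

**Step 7: no nested reducts (Proposition 9).** Steps 1 to 4 are unchanged, with $p1^d$ replaced by the address reached from $p$ by going $d$ times to the last child. Let $p_0=p,p_1,\dots,p_d$ be the addresses on this path. Then (8) becomes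
$$A_{p_i}\to_h^{h_i}c_iP_{i,1}\cdots P_{i,r_i},\qquad P_{i,r_i}\equiv A_{p_{i+1}}\qquad(0\le i<d),$$
where $h_i=h_{p_i}$ and $r_i=r_{c_i}$. If $P_{i,r_i}\Rightarrow^wR$, then $A_{p_i}\Rightarrow^{h_i+w}c_iP_{i,1}\cdots P_{i,r_i-1}R$. So $A_p\Rightarrow^{\beta'}V'$ with $\beta'=\beta+\sum_{i<d}h_i$, where $V'$ is the word with the letters $c_iP_{i,1}\cdots P_{i,r_i-1}$ ($i=0,\dots,d-1$) before the tail $L$. The count of Step 6 is the same: $\alpha+\beta'\le m+n-d$ for the weights $m,n$ of the minimal counterexample.

Finally, the proof of Theorem 3 uses only the results just adapted. $\square$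

Some hypothesis on the rules is needed. The rule $Lxz\to x(zz)$ violates (9): the proper right subterms of $x(zz)$ are $zz$ and $z$, and neither is $xz$. As we saw, $Lx(Lx)\to x(Lx(Lx))$ is a fixed point of $x$. Nor can $x_r$ in (9) be replaced by another parameter. Consider constants $c,d$ with
$$cxyz\to y(xz),\qquad dxyz\to c(dxyz)(xz).$$
Here $r=2$, and both contracta have $x_1z\equiv xz$ as a proper right subterm. For any terms $a,b,e,N$ let $E\equiv dabeN$. Then
$$E\to c(dabe)(ae)N\to(ae)((dabe)N)\equiv(ae)E,$$
so $E=X_1E$ with $X_1\equiv ae$. For the rule of $c$, the letter of $cPQ$ that stays next to the tail is $P$, which is not the last argument of $cPQ$, and so the analogue of (8) is lost.
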